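\title{Functionally countable closed subspaces do not imply exponential separability}

\begin{abstract}
A space is functionally countable if every continuous real-valued function on it has countable range, and exponentially separable if for every countable family of closed sets some countable set meets every nonempty intersection of a subfamily. Every closed subspace of an exponentially separable space is functionally countable. We show in ZFC that the converse fails: there is a zero-dimensional Hausdorff space, all of whose closed subspaces are functionally countable, that is not exponentially separable. The example is a $P$-space of size $\omega_2$ if $\mathfrak b>\omega_1$, and a locally compact, locally countable, first countable space of size $\omega_1$ if $\mathfrak b=\omega_1$. We also show that the converse holds for countably compact spaces and, under CH, for $P$-spaces.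
\end{abstract}

\section{Introduction}

All spaces in this paper are Tychonoff. A space $X$ is \emph{functionally countable} if $f(X)$ is countable for every continuous $f:X\to\mathbb R$. A space $X$ is \emph{exponentially separable} if for every countable family $\mathcal F$ of closed subsets of $X$ there is a countable set $A\subset X$ such that $A\cap\bigcap\mathcal G\ne\emptyset$ whenever $\mathcal G\subset\mathcal F$ and $\bigcap\mathcal G\neq\emptyset$. We read $\bigcap\emptyset$ as $X$; the empty subfamily then only asks that $A\ne\emptyset$ when $X\ne\emptyset$, so this convention does not affect the definition.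

Both properties say that countably much information detects only countably much of $X$. In the first, the information is a real-valued function. In the second, it is a sequence of closed sets, which may have $2^\omega$ subfamilies with nonempty intersection, and countably many points have to serve all of them. Countable spaces have both properties, and $\mathbb R$ has neither. The second property implies the first, and does so for all closed subspaces at once.

\begin{proposition}\label{prop:necessary}
If $X$ is exponentially separable, then every closed subspace of $X$ is functionally countable.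
\end{proposition}

\begin{proof}
Let $Z\subset X$ be closed and $f:Z\to\mathbb R$ continuous. The sets $f^{-1}([p,q])$, for rationals $p<q$, form a countable family $\mathcal F$ of closed subsets of $X$; let $A$ be a countable set as in the definition. For $z\in Z$, the members of $\mathcal F$ that contain $z$ have intersection $f^{-1}(f(z))$, so $A$ meets every nonempty fiber of $f$. Hence $f(Z)=f(A\cap Z)$ is countable.
\end{proof}

We consider the converse, a problem taken from \cite{Tk}.

\begin{quote}
\emph{Suppose that every closed subspace of $X$ is functionally countable. Must $X$ be exponentially separable?}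
\end{quote}

There are reasons to expect a positive answer. If countably many points cannot serve a sequence of closed sets, one may try to split the nonempty intersections again and again into a binary tree of disjoint closed sets; the branches of the tree would define a continuous map of a closed subspace onto the Cantor set. This works when decreasing sequences of nonempty closed sets have nonempty intersection. Alternatively, one may try to choose $\omega_1$ points, each escaping the previous ones, that form a closed discrete subspace. This works in a \emph{$P$-space}, that is, a space in which every $G_\delta$-set is open, provided the continuum hypothesis CH holds.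

\begin{theorem}\label{thm:cc}
If $X$ is countably compact and every closed subspace of $X$ is functionally countable, then $X$ is exponentially separable.
\end{theorem}

\begin{theorem}\label{thm:P}
Under CH, a $P$-space all of whose closed subspaces are functionally countable is exponentially separable.
\end{theorem}

In general, however, the answer is negative. For $f,g\in\omega^\omega$ write $f\le^* g$ if $f(i)\le g(i)$ for all but finitely many $i$, and let $\mathfrak b$ be the least size of a subset of $\omega^\omega$ that has no upper bound with respect to $\le^*$. A space is \emph{zero-dimensional} if it has a base of clopen sets, and \emph{locally countable} if every point has a countable neighborhood.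

\begin{theorem}[ZFC]\label{thm:main}
There is a zero-dimensional Hausdorff (hence Tychonoff) space $X$, all of whose closed subspaces are functionally countable, which is not exponentially separable. Moreover:
\begin{itemize}
\item if $\mathfrak b>\omega_1$, then $X$ can be taken to be a $P$-space of size $\omega_2$ in which every set of size at most $\omega_1$ lies in a clopen Lindel\"of subspace;
\item if $\mathfrak b=\omega_1$, then $X$ can be taken to be locally compact, locally countable, first countable and of size $\omega_1$, with any two uncountable closed subsets intersecting.
\end{itemize}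
\end{theorem}

Since $\mathfrak b\ge\omega_1$, the two cases are exhaustive. They use opposite features of $(\omega^\omega,\le^*)$: the first construction needs every family of $\omega_1$ functions to be bounded, and the second needs one such family to be unbounded. Since $\mathfrak b\le 2^\omega$, CH implies $\mathfrak b=\omega_1$, and Theorem~\ref{thm:P} shows that under CH no $P$-space can serve, so a second construction cannot be avoided by improving the first.

Section~\ref{sec:prelim} translates exponential separability into a statement about semicontinuous maps and collects the tools. Section~\ref{sec:positive} proves Theorems~\ref{thm:cc} and~\ref{thm:P}, which are not used afterwards. Sections~\ref{sec:big} and~\ref{sec:small} treat the two cases of Theorem~\ref{thm:main} and can be read independently of each other.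

\section{Traces, semicontinuous maps and transfinite constructions}\label{sec:prelim}

\subsection{Traces}

Let $\mathcal F=\{F_n:n\in\omega\}$ be a countable family of closed subsets of $X$, listed with repetitions if necessary (the empty family is served by any point of $X$ and may be ignored). The \emph{trace} of a point $x$ is
\[
\psi(x)=\{n\in\omega: x\in F_n\}.
\]

\begin{lemma}\label{lem:trace}
For $A\subset X$ the following are equivalent:
\begin{itemize}
\item[(i)] $A\cap\bigcap\mathcal G\ne\emptyset$ whenever $\mathcal G\subset\mathcal F$ and $\bigcap\mathcal G\ne\emptyset$;
\item[(ii)] for every $x\in X$ there is $a\in A$ with $\psi(x)\subset\psi(a)$.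
\end{itemize}
If $X$ is a $P$-space, then $U_x=\{y\in X:\psi(y)\subset\psi(x)\}$ is an open neighborhood of $x$ for every $x\in X$.
\end{lemma}

\begin{proof}
Assume (i) and let $x\in X$. The family $\mathcal G=\{F_n:n\in\psi(x)\}$ has $x$ in its intersection, and every $a\in A\cap\bigcap\mathcal G$ satisfies $\psi(x)\subset\psi(a)$. Assume (ii), let $x\in\bigcap\mathcal G$, and take $a$ as in (ii). If $F_n\in\mathcal G$, then $n\in\psi(x)\subset\psi(a)$; thus $a\in\bigcap\mathcal G$. Finally, $U_x=\bigcap\{X\setminus F_n:n\notin\psi(x)\}$ is a $G_\delta$-set containing $x$.
\end{proof}

So $X$ is exponentially separable exactly when, for every sequence of closed sets, the set of traces has a countable subset that is cofinal under inclusion. If all $F_n$ are clopen, then $\psi$ is a continuous map into the Cantor set $2^\omega\subset\mathbb R$, and functional countability makes $\psi(X)$ countable. For closed $F_n$ the map $\psi$ is only semicontinuous: near $x$, the trace omits any given $n$ that $\psi(x)$ omits, but it may also omit elements of $\psi(x)$. The problem is whether control over continuous maps on all closed subspaces gives control over such semicontinuous maps.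

\subsection{Two reasons for closed subspaces to be functionally countable}

Each of our examples is modeled on an exponentially separable space: the first on Lindel\"of $P$-spaces, the second on the ordinal $\omega_1$.

\begin{lemma}\label{lem:Pspace}
Let $Y$ be a Hausdorff $P$-space.
\begin{itemize}
\item[(a)] Every Lindel\"of subspace of $Y$, in particular every countable subset, is closed.
\item[(b)] A countable union of clopen subsets of $Y$ is clopen.
\item[(c)] If $Y$ is Lindel\"of, then $Y$ is exponentially separable, hence functionally countable.
\end{itemize}
\end{lemma}

\begin{proof}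
(a) Let $L\subset Y$ be Lindel\"of and $x\notin L$. For $y\in L$ take disjoint open sets $U_y\ni y$ and $V_y\ni x$. Countably many sets $U_{y_n}$ cover $L$, and $\bigcap_nV_{y_n}$ is an open neighborhood of $x$ missing $L$. (b) The complement of such a union is a $G_\delta$-set. (c) Given $\mathcal F$, countably many of the open sets $U_{a}$ of Lemma~\ref{lem:trace} cover $Y$, and the set $A$ of the corresponding points $a$ satisfies condition (ii) of that lemma. The last claim follows from the proof of Proposition~\ref{prop:necessary}.
\end{proof}

\begin{lemma}\label{lem:meet}
If any two uncountable closed subsets of $X$ intersect, then every closed subspace of $X$ is functionally countable.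
\end{lemma}

\begin{proof}
Let $Z\subset X$ be closed and $f:Z\to\mathbb R$ continuous with $E=f(Z)$ uncountable. The open intervals with rational endpoints that meet $E$ in a countable set cover only countably many points of $E$. So there are two distinct points of $E$ all of whose neighborhoods meet $E$ in an uncountable set. If $I$ and $J$ are disjoint closed intervals centered at these points, then $f^{-1}(I)$ and $f^{-1}(J)$ are disjoint uncountable closed subsets of $X$, a contradiction.
\end{proof}

\begin{example}\label{ex:omega1}
Let $X\ne\emptyset$ be a space in which every \emph{countable} family of uncountable closed sets has a common point. Then $X$ is exponentially separable: given $\mathcal F$, let $A$ consist of the union of the countable members of $\mathcal F$ and one point $x$ common to all uncountable members. If $\mathcal G\subset\mathcal F$ has a countable member, then $\bigcap\mathcal G\subset A$; otherwise $x\in\bigcap\mathcal G$. This applies to $\omega_1$ with the order topology, where the uncountable closed sets are the closed unbounded sets, and a countable intersection of these is again closed and unbounded. A counterexample obtained from Lemma~\ref{lem:meet}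 must therefore separate ``any two'' from ``any countably many''.
\end{example}

\subsection{A criterion for the failure of exponential separability}

For $f,g\in\omega^\omega$, $f\le g$ means $f(i)\le g(i)$ for all $i$, and $f\le^*g$, $f<^*g$, $f=^*g$ mean that the corresponding relation holds at all but finitely many $i$. By $f{\upharpoonright}l\in\omega^l$ we denote the sequence of the first $l$ values $f(0),\dots,f(l-1)$, and sequences of equal length are compared coordinatewise. For $f\in\omega^\omega$ and $m\in\omega$, $f+m$ is the function $i\mapsto f(i)+m$. A countable family $\{f_n:n\in\omega\}$ is $\le^*$-bounded by $i\mapsto\max_{n\le i}f_n(i)$, so $\mathfrak b\ge\omega_1$; the whole of $\omega^\omega$ is unbounded, so $\mathfrak b\le2^\omega$.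

We call $\varphi:X\to\omega^\omega$ \emph{upper semicontinuous} if $\{x\in X:\varphi(x)(i)\le k\}$ is open for all $i,k\in\omega$. Equivalently, for all $x\in X$ and $l\in\omega$ the set $\{y:\varphi(y){\upharpoonright}l\le\varphi(x){\upharpoonright}l\}$ is a neighborhood of $x$.

\begin{lemma}\label{lem:usc}
Let $\varphi:X\to\omega^\omega$ be upper semicontinuous. Suppose that for every countable $A\subset X$ there is $x\in X$ with $\varphi(x)\not\le\varphi(a)$ for all $a\in A$. Then $X$ is not exponentially separable.
\end{lemma}

\begin{proof}
The sets $F_{i,k}=\{y\in X:\varphi(y)(i)\ge k\}$, for $i,k\in\omega$, are closed. For this countable family, the trace of $x$ is contained in the trace of $a$ if and only if $\varphi(x)\le\varphi(a)$. So no countable set $A$ satisfies condition (ii) of Lemma~\ref{lem:trace}.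
\end{proof}

In both constructions the points come in levels indexed by ordinals, and on level $\alpha$ the values of $\varphi$ are variants of a function $f_\alpha$, where the sequence $(f_\alpha)$ increases modulo finite sets. A countable set lies below some level $\alpha$ and cannot dominate $f_\alpha$, so the second hypothesis of Lemma~\ref{lem:usc} costs nothing. The work lies in adding enough limit points to make closed subspaces functionally countable while keeping $\varphi$ upper semicontinuous: a new point $x$ may only be a limit of points at which $\varphi$ is, coordinate by coordinate, eventually at most $\varphi(x)$.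

\subsection{Adding points and taking unions}\label{sub:build}

Both spaces are built by transfinite recursion from the following two operations.

\emph{Adding points.} Let $Y$ be a space and $N$ a set disjoint from $Y$. Suppose that each $x\in N$ is assigned a nonempty family $\mathcal B_x$ of sets of the form $\{x\}\cup V$ with $V$ open in $Y$, such that the intersection of two members of $\mathcal B_x$ contains a member of $\mathcal B_x$. Call $U\subset Y\cup N$ open if $U\cap Y$ is open in $Y$ and $U$ contains a member of $\mathcal B_x$ for each $x\in U\cap N$. This is a topology, $Y$ is an open subspace, and the members of $\mathcal B_x$ are open and form a base at $x$.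

\emph{Unions.} Let $\alpha$ be a limit ordinal and $(X_\xi:\xi<\alpha)$ an increasing chain of spaces such that $X_\xi$ is an open subspace of $X_\eta$ for $\xi<\eta$. Call $U\subset\bigcup_\xi X_\xi$ open if $U\cap X_\xi$ is open in $X_\xi$ for all $\xi$. Each $X_\xi$ is an open subspace of the union: an open subset $V$ of $X_\xi$ has open trace on $X_\eta$ for $\eta\le\xi$ and is open in $X_\eta$ for $\eta\ge\xi$. Hence a base at $x$ in $X_\xi$ is a base at $x$ in the union, and any two points lie in a common open subspace $X_\xi$. It follows that the union is Hausdorff, is a $P$-space, has a base of compact open sets, or makes a given map $\varphi$ upper semicontinuous, as soon as every $X_\xi$ does.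

We use freely that a map from an uncountable set to a countable set is constant on an uncountable subset, and that subsets of $\omega_1$ of size at most $\omega$, and subsets of $\omega_2$ of size at most $\omega_1$, are bounded.

\section{Two classes in which the answer is positive}\label{sec:positive}

\subsection{Countably compact spaces}

Recall that $X$ is countably compact if and only if every countable family of closed sets with the finite intersection property has nonempty intersection. In such a space every trace is contained in a maximal trace, and the proof is a dichotomy on the number of maximal traces.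

\begin{proof}[Proof of Theorem~\ref{thm:cc}]
Let $X\ne\emptyset$ and let $\mathcal F=\{F_n:n\in\omega\}$ be a family of closed sets. For $p\subset\omega$ put $F_p=\bigcap_{n\in p}F_n$, and call $p$ \emph{centered} if $F_a\ne\emptyset$ for every finite $a\subset p$. Let $M$ be the set of maximal centered sets. The union of a chain of centered sets is centered, so by Zorn's lemma every centered set is contained in a member of $M$. By countable compactness we can pick $x_p\in F_p$ for each $p\in M$.

Suppose first that $M$ is countable. For $x\in X$ the trace $\psi(x)$ is centered, hence contained in some $p\in M$, and $p\subset\psi(x_p)$. By Lemma~\ref{lem:trace}, $A=\{x_p:p\in M\}$ is as required.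

Suppose now that $M$ is uncountable; we derive a contradiction. For finite $a\subset\omega$ let $M_a=\{p\in M:a\subset p\}$, and call $a$ \emph{large} if $M_a$ is uncountable. The empty set is large, and $F_a\ne\emptyset$ for large $a$. Let $M'$ be the set of those $p\in M$ all of whose finite subsets are large. The set $M\setminus M'$ is covered by the countably many countable sets $M_a$, so it is countable.

Every large $a$ has large extensions $a',a''$ with $F_{a'}\cap F_{a''}=\emptyset$. Indeed, take distinct $p,q\in M_a\cap M'$. If $p\cup q$ were centered, maximality would give $p=p\cup q=q$; so $F_b=\emptyset$ for some finite $b\subset p\cup q$. The sets $a'=a\cup(b\cap p)\subset p$ and $a''=a\cup(b\cap q)\subset q$ are large since $p,q\in M'$, and $F_{a'}\cap F_{a''}\subset F_b=\emptyset$.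

Starting from the empty set and iterating, we obtain nonempty closed sets $C_s$, $s\in2^{<\omega}$, with $C_{s^\frown0}\cup C_{s^\frown1}\subset C_s$ and $C_{s^\frown0}\cap C_{s^\frown1}=\emptyset$. Then $C_s\cap C_t=\emptyset$ for distinct $s,t$ of the same length. The set $Z=\bigcap_k\bigcup_{|s|=k}C_s$ is closed, and for each $k$ the sets $C_s\cap Z$ with $|s|=k$ form a finite partition of $Z$ into closed, hence relatively clopen, sets. Each $z\in Z$ lies in $\bigcap_kC_{r{\upharpoonright}k}$ for a unique $r\in2^\omega$, and the map $z\mapsto r$ is continuous because the preimage of $\{r:s\subset r\}$ is $C_s\cap Z$. It is onto $2^\omega$: by countable compactness $\bigcap_kC_{r{\upharpoonright}k}\ne\emptyset$, and this set is contained in $Z$. Since $2^\omega$ embeds in $\mathbb R$, the closed subspace $Z$ is not functionally countable.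
\end{proof}

Countable compactness was used twice, to find the points $x_p$ and to make the map onto. Remark~\ref{rem:final} shows how the first use fails in our examples.

\subsection{$P$-spaces under CH}

\begin{proof}[Proof of Theorem~\ref{thm:P}]
Let $X$ be a $P$-space, and suppose that closed sets $F_n$, $n\in\omega$, witness that $X$ is not exponentially separable. By Lemma~\ref{lem:trace}, for each countable $A\subset X$ there is $x\in X$ with $\psi(x)\not\subset\psi(a)$ for all $a\in A$. By CH there are at most $\omega_1$ traces; choose points $a_\xi$, $\xi<\omega_1$, with $\psi(X)=\{\psi(a_\xi):\xi<\omega_1\}$. Choose recursively $z_\alpha\in X$, $\alpha<\omega_1$, with $\psi(z_\alpha)\not\subset\psi(a_\xi)$ and $\psi(z_\alpha)\not\subset\psi(z_\xi)$ for all $\xi<\alpha$. The second condition makes the $z_\alpha$ distinct, so $D=\{z_\alpha:\alpha<\omega_1\}$ has size $\omega_1$.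

Let $x\in X$, and fix $\xi$ with $\psi(x)=\psi(a_\xi)$. The open neighborhood $U_x$ of Lemma~\ref{lem:trace} contains no $z_\alpha$ with $\alpha>\xi$. The countable set $\{z_\alpha:\alpha\le\xi\}\setminus\{x\}$ is closed by Lemma~\ref{lem:Pspace}(a), and removing it from $U_x$ leaves a neighborhood of $x$ that contains no point of $D\setminus\{x\}$. So $D$ is a closed discrete subspace of size $\omega_1\le2^\omega$. Any injection $D\to\mathbb R$ is continuous, so $D$ is not functionally countable.
\end{proof}

CH enters only in listing the traces in $\omega_1$ steps, so that each $z_\alpha$ has countably many traces to escape. The next section shows that the theorem fails when $\mathfrak b>\omega_1$.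

\section{The case $\mathfrak b>\omega_1$: a $P$-space}\label{sec:big}

An uncountable range $f(Z)$ is witnessed by $\omega_1$ points of $Z$. By Lemma~\ref{lem:Pspace}(c) it therefore suffices to build a $P$-space in which every set of size $\omega_1$ lies in a Lindel\"of subspace. We do this in $\omega_2$ steps, making the space Lindel\"of at each successor step.

\subsection{The scale and the first nontrivial step}

Choose recursively $f_\alpha\in\omega^\omega$, $\alpha<\omega_2$, such that for every $\xi<\alpha$ we have $f_\xi(i)+i\le f_\alpha(i)$ for all but finitely many $i$. This is possible because the functions $i\mapsto f_\xi(i)+i$, $\xi<\alpha$, form a family of size at most $\omega_1<\mathfrak b$; it is the only use of the hypothesis. For $\xi<\alpha$ and $j\in\omega$,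
\begin{gather}
f_\xi+j\le f_\alpha+m\quad\text{for some }m\in\omega,\label{eq:one}\\
f_\alpha\not\le f_\xi+j.\label{eq:two}
\end{gather}
Indeed, $f_\xi(i)+j<f_\xi(i)+i\le f_\alpha(i)$ for all large $i$. This gives \eqref{eq:two}, and it gives \eqref{eq:one} with $m$ large enough to cover the finitely many remaining $i$.

Consider the discrete space $Y=\omega_1$ with $\varphi(\xi)=f_\xi$. To make it Lindel\"of, one would like to add a single point $x$ whose neighborhoods are the co-countable sets containing $x$. But in a $P$-space upper semicontinuity at $x$ makes the $G_\delta$-set $\{y:\varphi(y)\le\varphi(x)\}$ a neighborhood of $x$, so $\varphi(x)$ would have to dominate $f_\xi$ \emph{everywhere} for co-countably many $\xi$, while $f_{\omega_1}$ dominates each $f_\xi$ only almost everywhere. Property \eqref{eq:one} repairs this. Let $E_m$ be the set of $\xi<\omega_1$ for which $m$ is least with $f_\xi\le f_{\omega_1}+m$. The sets $E_m$ partition $Y$. Add a point $x_m$ for each $m$, with $\varphi(x_m)=f_{\omega_1}+m$ and basic neighborhoods $\{x_m\}\cup(E_m\setminus C)$, $C$ countable. The new space is a countable union of the Lindel\"of sets $E_m\cup\{x_m\}$, it is a $P$-space, and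 $\varphi\le\varphi(x_m)$ on $E_m\cup\{x_m\}$. Of course it is now exponentially separable, and the points $x_m$ dominate everything. So we go on and add a point with value $f_{\omega_1+1}$, which escapes them by \eqref{eq:two}. At later steps of cofinality $\omega_1$ the old space is no longer discrete, and clopen Lindel\"of pieces take over the role of the points of $Y$.

\subsection{The construction}

The points are $x_{\alpha,m}$ for $\alpha<\omega_2$ and $m\in\omega$. Put $X_\alpha=\{x_{\xi,m}:\xi<\alpha,\ m\in\omega\}$ for $\alpha\le\omega_2$, and $\varphi(x_{\alpha,m})=f_\alpha+m$. We define topologies on the sets $X_\alpha$, with $X_\xi$ an open subspace of $X_\alpha$ for $\xi<\alpha$, such that for every $\alpha<\omega_2$: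
\begin{itemize}
\item[(a)] $X_\alpha$ is a zero-dimensional Hausdorff $P$-space;
\item[(b)] each $x\in X_\alpha$ has an open neighborhood on which $\varphi\le\varphi(x)$;
\item[(c)] if $\operatorname{cf}(\alpha)\ne\omega_1$, then $X_\alpha$ is Lindel\"of.
\end{itemize}
Here $\operatorname{cf}(\alpha)\neq\omega_1$ means that $\alpha$ is $0$, a successor, or a limit of cofinality $\omega$. We start with $X_0=\emptyset$.

\emph{Limit step.} Give $X_\alpha$ the union topology. By Section~\ref{sub:build} it is a Hausdorff $P$-space satisfying (b). For $\xi<\alpha$ the subspace $X_{\xi+1}$ is open and Lindel\"of, hence clopen in $X_\alpha$ by Lemma~\ref{lem:Pspace}(a). So clopen subsets of $X_{\xi+1}$ are clopen in $X_\alpha$, and $X_\alpha$ is zero-dimensional. If $\alpha=\sup_n\alpha_n$ with $\alpha_n<\alpha$, then $X_\alpha$ is the union of the countably many Lindel\"of spaces $X_{\alpha_n+1}$, which gives (c).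

\emph{Successor step: cutting $X_\alpha$ into pieces.} First, $X_\alpha$ has a partition into clopen Lindel\"of sets. If $\operatorname{cf}(\alpha)\ne\omega_1$, take $\{X_\alpha\}$. If $\operatorname{cf}(\alpha)=\omega_1$, let $\{\alpha_\xi:\xi<\omega_1\}$ be a set of successor ordinals cofinal in $\alpha$. Each $X_{\alpha_\xi}$ is clopen in $X_\alpha$ and Lindel\"of, as above. The sets $X_{\alpha_\xi}\setminus\bigcup_{\eta<\xi}X_{\alpha_\eta}$ are pairwise disjoint and cover $X_\alpha$; they are clopen by Lemma~\ref{lem:Pspace}(b), and Lindel\"of as closed subsets of $X_{\alpha_\xi}$.

Let $L$ be a member of this partition and $y\in L$. Then $\varphi(y)=f_\xi+j$ with $\xi<\alpha$, so by \eqref{eq:one}, (b) and zero-dimensionality, $y$ has a clopen neighborhood contained in $L$ on which $\varphi\le f_\alpha+m$ for some $m$. Countably many such neighborhoods $U_0,U_1,\dots$ cover $L$. The nonempty sets among $U_n\setminus\bigcup_{k<n}U_k$ partition $L$; we call them \emph{pieces}. Every piece is clopen in $X_\alpha$ and Lindel\"of, and $\varphi\le f_\alpha+m$ on it for some $m$. Let $\mathcal E_m$ be the set of all pieces, from all $L$, for which $m$ is the least such number, and let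 $E_m=\bigcup\mathcal E_m$. The sets $E_m$ are open and partition $X_\alpha$.

\emph{Successor step: the new points.} Add the points $x_{\alpha,m}$ as in Section~\ref{sub:build}, with basic neighborhoods
\[
B(m,\mathcal C)=\{x_{\alpha,m}\}\cup\bigcup(\mathcal E_m\setminus\mathcal C),\qquad\mathcal C\subset\mathcal E_m\text{ countable}.
\]
Put $\widehat E_m=B(m,\emptyset)=E_m\cup\{x_{\alpha,m}\}$; these open sets partition $X_{\alpha+1}$. We verify (a)--(c).
\begin{itemize}
\item \emph{$P$-space.} Since $\bigcap_nB(m,\mathcal C_n)=B(m,\bigcup_n\mathcal C_n)$, a countable intersection of neighborhoods of a new point is a neighborhood of it. At old points the same holds because $X_\alpha$ is an open subspace and a $P$-space.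
\item \emph{Zero-dimensional.} The complement of $B(m,\mathcal C)$ is the open set $\bigcup\mathcal C\cup\bigcup_{m'\ne m}\widehat E_{m'}$, so $B(m,\mathcal C)$ is clopen. A piece $P\in\mathcal E_m$ is clopen in $X_{\alpha+1}$, since its complement is $B(m,\{P\})\cup\bigcup_{m'\ne m}\widehat E_{m'}$. Hence clopen subsets of $P$ are clopen in $X_{\alpha+1}$, and they form a base at each point of $P$.
\item \emph{Hausdorff.} Two old points are separated in $X_\alpha$, two new points by the sets $\widehat E_m$, and an old point $y$ and a new point by the piece containing $y$ and its complement.
\item \emph{Condition} (b) holds at $x_{\alpha,m}$ because $\varphi\le f_\alpha+m$ on $\widehat E_m$, and it persists at old points.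
\item \emph{Lindel\"of.} In an open cover of $\widehat E_m$, a member containing $x_{\alpha,m}$ covers all but countably many pieces of $\mathcal E_m$, and each remaining piece is Lindel\"of. So each $\widehat E_m$ is Lindel\"of, and so is $X_{\alpha+1}=\bigcup_m\widehat E_m$.
\end{itemize}
When $\operatorname{cf}(\alpha)\ne\omega_1$ there are only countably many pieces, so the new points are isolated; limit points are added only at steps of cofinality $\omega_1$.

\subsection{The space $X=X_{\omega_2}$}

Give $X=X_{\omega_2}$ the union topology. The argument of the limit step shows that $X$ is a zero-dimensional Hausdorff $P$-space satisfying (b), and that each $X_{\alpha+1}$ is clopen in $X$ and Lindel\"of. The space $X$ has size $\omega_2$, and every subset of size at most $\omega_1$ lies in some $X_{\alpha+1}$.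

\emph{Closed subspaces are functionally countable.} Let $Z\subset X$ be closed and $f:Z\to\mathbb R$ continuous with $f(Z)$ uncountable. Choose $A\subset Z$ of size $\omega_1$ on which $f$ is injective, and $\alpha<\omega_2$ with $A\subset X_{\alpha+1}$. The subspace $Z\cap X_{\alpha+1}$ is a Lindel\"of $P$-space on which $f$ has uncountable range, contradicting Lemma~\ref{lem:Pspace}(c).

\emph{$X$ is not exponentially separable.} By (b), $\varphi$ is upper semicontinuous. A countable set $A$ lies in some $X_\alpha$, and $\varphi(x_{\alpha,0})=f_\alpha\not\le\varphi(a)$ for all $a\in A$ by \eqref{eq:two}. Lemma~\ref{lem:usc} applies.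

This proves the first case of Theorem~\ref{thm:main}.

\section{The case $\mathfrak b=\omega_1$: a locally compact space}\label{sec:small}

Now we build $X$ in $\omega_1$ steps through countable spaces $X_\alpha$, and we want any two uncountable closed sets to meet. A new point at step $\gamma$ will be the limit of a sequence of compact open subsets of $X_\gamma$, and an uncountable closed set $Z$ should be forced to contain many new points because their sequences hit a countable part of $Z$ infinitely often. There are $2^\omega$ possible countable parts, and we do not assume CH, so we cannot list them and treat them one at a time. Instead the sequences are prescribed by a fixed rule depending on a function $f_\gamma$, and the unboundedness of the family $(f_\gamma)$ does the guessing. We first isolate this mechanism.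

\subsection{Branching nodes and windows}

Let $(f_\gamma:\gamma<\omega_1)$ be a family in $\omega^\omega$ with the property
\begin{itemize}
\item[(U)] for no uncountable $\Gamma\subset\omega_1$ is $\{f_\gamma:\gamma\in\Gamma\}$ bounded with respect to $\le^*$.
\end{itemize}
For $\Gamma\subset\omega_1$, a sequence $s\in\omega^l$ is \emph{branching for $\Gamma$} if the set $\{f_\gamma(l):\gamma\in\Gamma,\ f_\gamma{\upharpoonright}l=s\}$ is infinite. A sequence that is branching for a subset of $\Gamma$ is branching for $\Gamma$.

\begin{lemma}\label{lem:branch}
Assume \textup{(U)}. For every uncountable $\Gamma\subset\omega_1$ and every $m\in\omega$ there are $l\ge m$ and $s\in\omega^l$ such that $s$ is branching for $\Gamma$.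
\end{lemma}

\begin{proof}
Passing to an uncountable subset, we may assume that $f_\gamma{\upharpoonright}m$ is the same for all $\gamma\in\Gamma$. Suppose that no sequence of length $l\ge m$ is branching. Then $T_l=\{f_\gamma{\upharpoonright}l:\gamma\in\Gamma\}$ is finite for all $l\ge m$, by induction: $T_m$ has one element, and each element of $T_l$ has finitely many extensions in $T_{l+1}$. So $h(i)=\max\{f_\gamma(i):\gamma\in\Gamma\}$ exists for all $i$, and $h$ bounds the family, contradicting (U).
\end{proof}

\begin{example}\label{ex:window}
Assume (U) and let all $f_\gamma$ be strictly increasing. Let $N$ be a countable set and $e:N\to\omega$ finite-to-one. For $l\ge1$ the \emph{$l$-th window} of $\gamma$ is the finite set $\{\zeta\in N:f_\gamma(l-1)<e(\zeta)\le f_\gamma(l)\}$; the windows of a fixed $\gamma$ are pairwise disjoint. Let $A_1,A_2,\dots$ be arbitrary infinite subsets of $N$. We claim that for all but countably many $\gamma$, the $l$-th window of $\gamma$ meets $A_l$ for infinitely many $l$.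

Otherwise there are an uncountable $\Gamma$ and $m\ge1$ such that the $l$-th window of $\gamma$ misses $A_l$ for all $\gamma\in\Gamma$ and $l\ge m$. Make three choices, in this order. First, a sequence $s$ of length $l\ge m$ that is branching for $\Gamma$. Second, a point $\zeta\in A_l$ with $e(\zeta)>s(l-1)$. Third, $\gamma\in\Gamma$ with $f_\gamma{\upharpoonright}l=s$ and $f_\gamma(l)\ge e(\zeta)$. The node $s$ fixes the lower end $f_\gamma(l-1)=s(l-1)$ of the window and leaves its upper end free, so $\zeta$ lies in the $l$-th window of $\gamma$, a contradiction.

The claim fails without unboundedness: if $f_\gamma\le^*h$ for all $\gamma$, take $N=\omega$, $e$ the identity, and $A_l=\{n:n>h(l)\}$.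
\end{example}

So if the point added at step $\gamma$ is the limit of its windows, it lies in the closure of $\bigcup_lA_l$ for almost every $\gamma$, and the sets $A_l$ need not be known during the construction. Four things have to be added to turn this into a space.
\begin{enumerate}
\item The underlying set grows, and an uncountable set carries no finite-to-one map to $\omega$. We use maps $e_\gamma:X_\gamma\to\omega$ that agree up to finite sets.
\item The windows cover almost all of $X_\gamma$, while a sequence converging to a new point of a Hausdorff space must be closed and discrete in $X_\gamma$. We keep only those points $\zeta$ of the $l$-th window with $\varphi(\zeta)(l)>f_\gamma(l-1)$, and choose $f_\gamma$ so large that this condition pushes $\zeta$ out of the $l$-th compact set of an exhaustion of $X_\gamma$. The gain is that the condition depends on $\gamma$ only through $f_\gamma(l-1)=s(l-1)$, so it can be met before $\gamma$ is chosen.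
\item Upper semicontinuity allows $\zeta$ into the $l$-th term of the sequence converging to $x$ only if $\varphi(\zeta){\upharpoonright}l\le\varphi(x){\upharpoonright}l$. So a closed set $Z$ can only be expected to capture points $x$ with $\varphi(x)\ge f^*$, for a function $f^*$ depending on $Z$. To be captured by two sets $Z$ and $Z'$, a point must dominate two functions everywhere, while $f_\gamma$ dominates them almost everywhere. We therefore add, at step $\gamma$, points for all finite modifications of $f_\gamma$.
\item The countably many new points need disjoint neighborhoods, so each $\zeta$ may be sent to only one of them. Every point carries a natural number as an address, which decides its destination.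
\end{enumerate}

\subsection{Classes, routing and coherent functions}

Let $\Lambda=\omega^{<\omega}\times\omega$, enumerated without repetition as $\{\lambda_i:i\in\omega\}$; its elements are the \emph{classes}. The points of our space are $x_{\alpha,\lambda}$ for $\alpha<\omega_1$ and $\lambda\in\Lambda$, the class of $\zeta=x_{\alpha,\lambda}$ is $c(\zeta)=\lambda$, and $X_\alpha=\{x_{\xi,\lambda}:\xi<\alpha,\ \lambda\in\Lambda\}$. In a class $(\tau,n)$, the sequence $\tau$ names a finite modification and $n$ is the address.

Fix an injection $\pi:\omega^{<\omega}\times\omega\to\omega$. For $l\ge1$ define the \emph{routing map} $r_l:\Lambda\to\Lambda$ by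
\[
r_l(\sigma,n)=\begin{cases}(\tau,0)&\text{if }n=\pi(\tau,l)\text{ for some (necessarily unique) }\tau,\\ (\sigma,n+1)&\text{otherwise.}\end{cases}
\]
By the injectivity of $\pi$:
\begin{itemize}
\item[(R1)] for each class $(\sigma,n)$ we have $r_l(\sigma,n)=(\sigma,n+1)$ for all $l$ with at most one exception;
\item[(R2)] $r_l(\sigma,\pi(\tau,l))=(\tau,0)$ for all $\sigma,\tau,l$, and $\pi(\tau,l)\to\infty$ as $l\to\infty$ for fixed $\tau$.
\end{itemize}
Thus a single class $(\sigma,n)$ feeds the next address $(\sigma,n+1)$, and the classes $(\sigma,n)$ for all large $n$ together feed every class $(\tau,0)$.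

\begin{lemma}\label{lem:coherent}
There are finite-to-one maps $e_\gamma:X_\gamma\to\omega$, $\gamma<\omega_1$, such that for $\delta<\gamma$ the set $\{\zeta\in X_\delta:e_\gamma(\zeta)\ne e_\delta(\zeta)\}$ is finite.
\end{lemma}

\begin{proof}
We use recursion on $\gamma$, with $e_0=\emptyset$. Let $e_{\gamma+1}$ extend $e_\gamma$ by $e_{\gamma+1}(x_{\gamma,\lambda_i})=i$; this adds one point to each fiber and changes nothing on $X_\gamma$. For a limit $\gamma$, take $0=\gamma_0<\gamma_1<\cdots$ with supremum $\gamma$, let $Y_n=X_{\gamma_{n+1}}\setminus X_{\gamma_n}$, and put $e_\gamma(\zeta)=\max(e_{\gamma_{n+1}}(\zeta),n)$ for $\zeta\in Y_n$. If $\zeta\in Y_n$ and $e_\gamma(\zeta)=k$, then $n\le k$ and $e_{\gamma_{n+1}}(\zeta)\le k$; this leaves finitely many $n$ and finitely many $\zeta$ for each, so $e_\gamma$ is finite-to-one. On $Y_i$, the map $e_\gamma$ differs from $e_{\gamma_{i+1}}$ only at the finitely many points where $e_{\gamma_{i+1}}<i$, and for $i<n$ the map $e_{\gamma_{i+1}}$ differs from $e_{\gamma_n}$ at finitely many points of $Y_i$ by the inductive hypothesis. So $e_\gamma$ and $e_{\gamma_n}$ differ at finitely many points of $X_{\gamma_n}=\bigcup_{i<n}Y_i$. For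 $\delta<\gamma$ choose $n$ with $\delta<\gamma_n$ and compare both $e_\gamma$ and $e_\delta$ with $e_{\gamma_n}$ on $X_\delta$.
\end{proof}

\subsection{The construction}

Fix a $\le^*$-unbounded family $\{h_\alpha:\alpha<\omega_1\}\subset\omega^\omega$; this is the only use of $\mathfrak b=\omega_1$. We construct functions $f_\alpha\in\omega^\omega$ and topologies on the sets $X_\alpha$. Once $f_\alpha$ is chosen, define for $\tau\in\omega^{<\omega}$
\[
g_{\alpha,\tau}(i)=\begin{cases}\tau(i)&\text{if }i<|\tau|,\\ f_\alpha(i)&\text{if }i\ge|\tau|,\end{cases}
\qquad\text{and}\qquad\varphi(x_{\alpha,(\tau,n)})=g_{\alpha,\tau}.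
\]
The inductive hypothesis is that $X_\alpha$ is a Hausdorff space with a base of compact open sets, that $X_\xi$ is an open subspace of $X_\alpha$ for $\xi<\alpha$, and that $\varphi$ is upper semicontinuous on $X_\alpha$. At limit ordinals we take the union topology, and the hypothesis persists by Section~\ref{sub:build}. We describe the step from $X_\alpha$ to $X_{\alpha+1}$.

\emph{The function $f_\alpha$.} Since $X_\alpha$ is countable, there are compact open sets $L_0\subset L_1\subset\cdots$ with union $X_\alpha$. The open sets $\{y:\varphi(y)(l)\le k\}$, $k\in\omega$, increase and cover the compact set $L_l$, so $M_l=\max\{\varphi(y)(l):y\in L_l\}$ exists (put $M_l=0$ if $L_l=\emptyset$). Let $h'$ be a $\le^*$-bound of the countable family $\{f_\xi+1:\xi<\alpha\}$, and define $f_\alpha(i)$ recursively as the maximum of $h_\alpha(i)$, $h'(i)$, $M_{i+1}$ and, for $i\ge1$, $f_\alpha(i-1)+1$. Then $f_\alpha$ is strictly increasing, $f_\alpha\ge h_\alpha$, $f_\xi<^*f_\alpha$ for $\xi<\alpha$, and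
\begin{equation}\label{eq:push}
\varphi(y)(l)\le f_\alpha(l-1)\quad\text{for all }l\ge1\text{ and }y\in L_l.
\end{equation}

\emph{The selected points.} For $l\ge1$ and $\lambda\in\Lambda$ let
\begin{align*}
S_l(\alpha)&=\{\zeta\in X_\alpha:\ f_\alpha(l-1)<e_\alpha(\zeta)\le f_\alpha(l)\ \text{ and }\ \varphi(\zeta)(l)>f_\alpha(l-1)\},\\
H_l(\alpha,\lambda)&=\{\zeta\in S_l(\alpha):\ r_l(c(\zeta))=\lambda\ \text{ and }\ \varphi(\zeta){\upharpoonright}l\le\varphi(x_{\alpha,\lambda}){\upharpoonright}l\}.
\end{align*}
The sets $S_l(\alpha)$ are finite because $e_\alpha$ is finite-to-one, and pairwise disjoint because $f_\alpha$ is increasing. Hence the sets $H_l(\alpha,\lambda)$ are finite and pairwise disjoint as $(l,\lambda)$ varies. By \eqref{eq:push}, $S_l(\alpha)\cap L_l=\emptyset$, so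
\begin{equation}\label{eq:miss}
S_l(\alpha)\cap L_m=\emptyset\quad\text{whenever }l\ge m.
\end{equation}

\emph{The neighborhoods.} Put $L_{-1}=\emptyset$ and $S=\bigcup_{l\ge1}S_l(\alpha)$. Compact subsets of a Hausdorff space are closed, so the sets $L_m\setminus L_{m-1}$, $m\in\omega$, form an open partition of $X_\alpha$. By \eqref{eq:miss} each of them contains finitely many points of $S$, and these can be separated by disjoint open sets. So we can choose pairwise disjoint compact open sets $K_\zeta\ni\zeta$, $\zeta\in S$, such that $K_\zeta$ lies in the set $L_m\setminus L_{m-1}$ containing $\zeta$ and, if $\zeta\in S_l(\alpha)$, in the open set $\{y:\varphi(y){\upharpoonright}l\le\varphi(\zeta){\upharpoonright}l\}$. Add the points $x_{\alpha,\lambda}$ as in Section~\ref{sub:build}, with basic neighborhoods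
\[
W_m(\alpha,\lambda)=\{x_{\alpha,\lambda}\}\cup\bigcup\{K_\zeta:\zeta\in H_l(\alpha,\lambda),\ l\ge m\},\qquad m\ge1.
\]

\emph{Verification.}
\begin{itemize}
\item \emph{Hausdorff.} Two old points are separated in $X_\alpha$. For $\lambda\ne\lambda'$, the sets $W_1(\alpha,\lambda)$ and $W_1(\alpha,\lambda')$ are disjoint, since the sets $H_l(\alpha,\cdot)$ and the sets $K_\zeta$ are. An old point lies in some $L_m$ with $m\ge1$, and $L_m\cap W_m(\alpha,\lambda)=\emptyset$: if $K_\zeta$ meets $L_m$, then $K_\zeta\subset L_{m'}\setminus L_{m'-1}$ with $m'\le m$, so $\zeta\in L_m$, and \eqref{eq:miss} gives $\zeta\notin S_l(\alpha)$ for $l\ge m$.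
\item \emph{Compact open base.} In an open cover of $W_m(\alpha,\lambda)$, a member containing $x_{\alpha,\lambda}$ contains $W_{m'}(\alpha,\lambda)$ for some $m'>m$, and what remains is covered by the finitely many compact sets $K_\zeta$ with $\zeta\in H_l(\alpha,\lambda)$, $m\le l<m'$. So $W_m(\alpha,\lambda)$ is compact.
\item \emph{Upper semicontinuity.} If $y\in K_\zeta$ with $\zeta\in H_l(\alpha,\lambda)$ and $l\ge m$, then $\varphi(y){\upharpoonright}l\le\varphi(\zeta){\upharpoonright}l\le\varphi(x_{\alpha,\lambda}){\upharpoonright}l$. So $\varphi(y){\upharpoonright}m\le\varphi(x_{\alpha,\lambda}){\upharpoonright}m$ for all $y\in W_m(\alpha,\lambda)$. At old points nothing changes.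
\end{itemize}

Let $X=\bigcup_{\alpha<\omega_1}X_\alpha$ with the union topology. It is a Hausdorff space of size $\omega_1$ with a base of compact open, hence clopen, sets; so it is zero-dimensional and locally compact. It is locally countable because each $X_\alpha$ is countable and open, and first countable because the sets $W_m(\alpha,\lambda)$ form a base at $x_{\alpha,\lambda}$. The map $\varphi$ is upper semicontinuous on $X$.

\begin{lemma}\label{lem:notES}
The space $X$ is not exponentially separable, and the family $(f_\gamma:\gamma<\omega_1)$ satisfies \textup{(U)}.
\end{lemma}

\begin{proof}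
A countable set $A$ lies in some $X_\alpha$. For $a\in A$ there is $\xi<\alpha$ with $\varphi(a)=^*f_\xi<^*f_\alpha$, so $\varphi(x_{\alpha,(\emptyset,0)})=f_\alpha\not\le\varphi(a)$. Lemma~\ref{lem:usc} gives the first claim. Suppose that $\Gamma$ is uncountable and $f_\gamma\le^*h$ for all $\gamma\in\Gamma$. For $\xi<\omega_1$ take $\gamma\in\Gamma$ with $\gamma>\xi$; then $h_\xi\le f_\xi<^*f_\gamma\le^*h$. So $h$ bounds $\{h_\xi:\xi<\omega_1\}$, a contradiction.
\end{proof}

\subsection{Catching}

The following lemma is Example~\ref{ex:window} carried out in $X$. It is the only place where the windows and the coherent functions are used again.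

\begin{lemma}\label{lem:catch}
Let $Z\subset X$ be closed, $\lambda=(\tau,n)\in\Lambda$, $\Gamma\subset\omega_1$ uncountable and $l_1\ge1$. Suppose that for every $l\ge l_1$ and every $s\in\omega^l$ branching for $\Gamma$ there is an infinite set $A_s\subset Z$ such that every $\zeta\in A_s$ satisfies
\begin{itemize}
\item[(C1)] $r_l(c(\zeta))=\lambda$;
\item[(C2)] $\varphi(\zeta)(l)>s(l-1)$;
\item[(C3)] $\varphi(\zeta){\upharpoonright}l\le g_{\gamma,\tau}{\upharpoonright}l$ for all $\gamma\in\Gamma$ with $f_\gamma{\upharpoonright}l=s$.
\end{itemize}
Then $x_{\gamma,\lambda}\in Z$ for some $\gamma\in\Gamma$.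
\end{lemma}

\begin{proof}
We may assume that each $A_s$ is countable. There are countably many $s$, so all $A_s$ lie in $X_\alpha$ for some $\alpha<\omega_1$. Suppose that $x_{\gamma,\lambda}\notin Z$ for all $\gamma\in\Gamma$. As $Z$ is closed, for each $\gamma\in\Gamma$ there is $m_\gamma\ge l_1$ with $W_{m_\gamma}(\gamma,\lambda)\cap Z=\emptyset$, and then $H_l(\gamma,\lambda)\cap Z=\emptyset$ for all $l\ge m_\gamma$. For $\gamma\ge\alpha$ the set $D_\gamma=\{\zeta\in X_\alpha:e_\gamma(\zeta)\ne e_\alpha(\zeta)\}$ is a finite subset of the countable set $X_\alpha$. There are countably many possible pairs $(m_\gamma,D_\gamma)$, so there is an uncountable $\Gamma'\subset\Gamma\setminus\alpha$ on which $(m_\gamma,D_\gamma)=(m,D)$ is constant.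

By Lemmas~\ref{lem:branch} and~\ref{lem:notES} choose $l\ge m$ and $s\in\omega^l$ branching for $\Gamma'$, hence for $\Gamma$. Since $A_s$ is infinite, $D$ is finite and $e_\alpha$ is finite-to-one, there is $\zeta\in A_s\setminus D$ with $e_\alpha(\zeta)>s(l-1)$. Finally choose $\gamma\in\Gamma'$ with $f_\gamma{\upharpoonright}l=s$ and $f_\gamma(l)\ge e_\alpha(\zeta)$. Then $\zeta\in X_\alpha\subset X_\gamma$ and $e_\gamma(\zeta)=e_\alpha(\zeta)$, so
\[
f_\gamma(l-1)=s(l-1)<e_\gamma(\zeta)\le f_\gamma(l),
\]
and $\varphi(\zeta)(l)>f_\gamma(l-1)$ by (C2). Thus $\zeta\in S_l(\gamma)$, and (C1) and (C3) give $\zeta\in H_l(\gamma,\lambda)$. Since $\zeta\in Z$ and $l\ge m$, this is a contradiction.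
\end{proof}

\subsection{How an uncountable closed set spreads}

An uncountable closed set $Z$ contains $x_{\beta,\lambda}$ for one class $\lambda$ and uncountably many levels $\beta$. We first stay on these levels and enlarge the set of classes. Here the points to be caught come from the same set of levels as the points that catch them, so a branching node supplies the set $A_s$ by itself.

\begin{lemma}\label{lem:A}
Let $Z\subset X$ be closed, $B\subset\omega_1$, $\sigma,\tau\in\omega^{<\omega}$ and $n,n_0\in\omega$.
\begin{itemize}
\item[(a)] If $x_{\beta,(\sigma,n)}\in Z$ for all $\beta\in B$, then $x_{\beta,(\sigma,n+1)}\in Z$ for all but countably many $\beta\in B$.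
\item[(b)] If $x_{\beta,(\sigma,k)}\in Z$ for all $\beta\in B$ and $k\ge n_0$, and $g_{\beta,\sigma}\le g_{\beta,\tau}$ for all $\beta\in B$, then $x_{\beta,(\tau,0)}\in Z$ for all but countably many $\beta\in B$.
\end{itemize}
\end{lemma}

\begin{proof}
In (a) put $\lambda=(\sigma,n+1)$ and $\mu_l=(\sigma,n)$; in (b) put $\lambda=(\tau,0)$ and $\mu_l=(\sigma,\pi(\tau,l))$. There is $l_1\ge\max(|\sigma|,1)$ such that for all $l\ge l_1$ we have $r_l(\mu_l)=\lambda$ and $x_{\beta,\mu_l}\in Z$ for all $\beta\in B$. In (a) this follows from (R1) and the hypothesis; in (b) it follows from (R2), since $\pi(\tau,l)\ge n_0$ for large $l$.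

Suppose that $\Gamma=\{\beta\in B:x_{\beta,\lambda}\notin Z\}$ is uncountable. For $l\ge l_1$ and $s\in\omega^l$ branching for $\Gamma$ let $A_s=\{x_{\beta,\mu_l}:\beta\in\Gamma,\ f_\beta{\upharpoonright}l=s\}$. This is an infinite subset of $Z$, and (C1) holds. Let $\zeta=x_{\beta,\mu_l}\in A_s$, so that $\varphi(\zeta)=g_{\beta,\sigma}$. Since $l\ge|\sigma|$ and $f_\beta$ is strictly increasing, $\varphi(\zeta)(l)=f_\beta(l)>f_\beta(l-1)=s(l-1)$, which is (C2). If $\gamma\in\Gamma$ and $f_\gamma{\upharpoonright}l=s=f_\beta{\upharpoonright}l$, then $\varphi(\zeta){\upharpoonright}l=g_{\gamma,\sigma}{\upharpoonright}l$. In (a) this is (C3), and in (b) it gives (C3) because $g_{\gamma,\sigma}\le g_{\gamma,\tau}$. Lemma~\ref{lem:catch} yields $\gamma\in\Gamma$ with $x_{\gamma,\lambda}\in Z$, contradicting the definition of $\Gamma$.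
\end{proof}

Two closed sets may start from disjoint sets of levels, so $Z$ has to reach almost all levels $\gamma$. Now a node $s$ branching for a set $\Gamma$ of new levels has nothing to do with $Z$: its length $l$ and the threshold $j=s(l-1)$ in (C2) are arbitrary. We need, for \emph{every} pair $(l,j)$, infinitely many points of $Z$ with the right address at which $\varphi$ is small below $l$ and larger than $j$ at $l$. Lemma~\ref{lem:A} provides them, because it lets us raise one coordinate and choose the address freely.

\begin{lemma}\label{lem:B}
Let $Z\subset X$ be closed and uncountable. There are $\beta_0<\omega_1$ and $f^*=^*f_{\beta_0}$ such that for every $\rho\in\omega^{<\omega}$ and all but countably many $\gamma<\omega_1$: if $g_{\gamma,\rho}\ge f^*$, then $x_{\gamma,(\rho,0)}\in Z$.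
\end{lemma}

\begin{proof}
\emph{Step 1: all larger modifications, with all addresses.} Since $\Lambda$ is countable, there is a class $(\sigma,n_0)$ such that $B_0=\{\beta:x_{\beta,(\sigma,n_0)}\in Z\}$ is uncountable. Applying Lemma~\ref{lem:A}(a) successively for $n=n_0,n_0+1,\dots$ and discarding countably many levels each time, we get $B_1\subset B_0$ with $B_0\setminus B_1$ countable and $x_{\beta,(\sigma,k)}\in Z$ for all $\beta\in B_1$ and $k\ge n_0$. For $\tau\in\omega^{<\omega}$ let $B_\tau=\{\beta\in B_1:g_{\beta,\sigma}\le g_{\beta,\tau}\}$. Apply Lemma~\ref{lem:A}(b) to $B_\tau$, and then Lemma~\ref{lem:A}(a) successively to the classes $(\tau,0),(\tau,1),\dots$; this shows that the set $N_\tau$ of those $\beta\in B_\tau$ with $x_{\beta,(\tau,n)}\notin Z$ for some $n$ is countable. The set $B=B_1\setminus\bigcup_\tau N_\tau$ is uncountable, and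
\begin{equation}\label{eq:spread}
\beta\in B,\quad g_{\beta,\sigma}\le g_{\beta,\tau},\quad n\in\omega\quad\Longrightarrow\quad x_{\beta,(\tau,n)}\in Z.
\end{equation}

\emph{Step 2: the function $f^*$.} For $t\in\omega^{<\omega}$ let $B[t]=\{\beta\in B:t\subset f_\beta\}$. The countable sets among the $B[t]$ cover only countably many elements of $B$, so there is $\beta_0\in B$ such that $B[f_{\beta_0}{\upharpoonright}l]$ is uncountable for every $l$. Let $f^*=g_{\beta_0,\sigma}$.

\emph{Step 3: catching.} Fix $\rho$ and suppose that $\Gamma=\{\gamma:g_{\gamma,\rho}\ge f^*,\ x_{\gamma,(\rho,0)}\notin Z\}$ is uncountable. We apply Lemma~\ref{lem:catch} with $\lambda=(\rho,0)$ and $l_1=\max(|\sigma|,1)$. Let $l\ge l_1$ and $s\in\omega^l$. Put $v=\max(s(l-1),f^*(l))+1$, let $\tau=(f^*{\upharpoonright}l)^\frown v\in\omega^{l+1}$, and let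
\[
A_s=\{x_{\beta,(\tau,\pi(\rho,l))}:\beta\in B[f_{\beta_0}{\upharpoonright}(l+1)]\}.
\]
This set is infinite by Step 2. Let $\beta\in B[f_{\beta_0}{\upharpoonright}(l+1)]$; then $g_{\beta,\sigma}{\upharpoonright}(l+1)=f^*{\upharpoonright}(l+1)$. Compare $g_{\beta,\tau}$ with $g_{\beta,\sigma}$: at $i<l$ both equal $f^*(i)$; at $l$ the values are $v>f^*(l)$; at $i>l\ge|\sigma|$ both equal $f_\beta(i)$. So $g_{\beta,\sigma}\le g_{\beta,\tau}$, and \eqref{eq:spread} gives $A_s\subset Z$. For $\zeta\in A_s$, (C1) holds by (R2), (C2) holds since $\varphi(\zeta)(l)=v>s(l-1)$, and (C3) holds since $\varphi(\zeta){\upharpoonright}l=f^*{\upharpoonright}l\le g_{\gamma,\rho}{\upharpoonright}l$ for all $\gamma\in\Gamma$. Lemma~\ref{lem:catch} yields $\gamma\in\Gamma$ with $x_{\gamma,(\rho,0)}\in Z$, a contradiction.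
\end{proof}

\subsection{End of the proof of Theorem~\ref{thm:main}}

Let $Z,Z'\subset X$ be closed and uncountable. Take $\beta_0,f^*$ for $Z$ and $\beta_0',f^{**}$ for $Z'$ from Lemma~\ref{lem:B}. There are countably many $\rho$, so we can choose $\gamma>\beta_0,\beta_0'$ outside all the countable exceptional sets, for all $\rho$ and for both $Z$ and $Z'$. Since $f^*=^*f_{\beta_0}<^*f_\gamma$ and $f^{**}=^*f_{\beta_0'}<^*f_\gamma$, there is $N$ with $f^*(i),f^{**}(i)\le f_\gamma(i)$ for all $i\ge N$. Let $\rho\in\omega^N$ be given by $\rho(i)=\max(f^*(i),f^{**}(i))$. Then $g_{\gamma,\rho}\ge f^*$ and $g_{\gamma,\rho}\ge f^{**}$, so $x_{\gamma,(\rho,0)}\in Z\cap Z'$.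

Thus any two uncountable closed subsets of $X$ intersect. By Lemma~\ref{lem:meet} every closed subspace of $X$ is functionally countable, and by Lemma~\ref{lem:notES} $X$ is not exponentially separable. This proves the second case, and together with Section~\ref{sec:big} it proves Theorem~\ref{thm:main}. \qed

\begin{remark}\label{rem:final}
The last argument takes a maximum of two functions on a finite initial segment, and it has no analogue for countably many closed sets. Indeed, the closed sets $F_{0,k}=\{y\in X:\varphi(y)(0)\ge k\}$ decrease and have empty intersection, and each is uncountable since it contains $x_{\alpha,(\tau,0)}$ for $\tau=(k)$ and all $\alpha$. This is the separation required by Example~\ref{ex:omega1}. The same sets show where the proof of Theorem~\ref{thm:cc} breaks down. In both of our spaces any finitely many of the sets $F_{i,k}$ of Lemma~\ref{lem:usc} have a common point: take $x_{\alpha,m}$ with $m$ large in Section~\ref{sec:big}, and $x_{\alpha,(\tau,0)}$ with $\tau$ long and with large values in this section. So the whole family is the only maximal centered family, there is nothing to split, and its intersection is empty.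
\end{remark}

\begin{thebibliography}{9}

\bibitem{Tk}
Vladimir Vladimirovich Tkachuk,
\texttt{http://www.dml.cz/\allowbreak manakin/\allowbreak bitstream/\allowbreak handle/\allowbreak 10338.dmlcz/\allowbreak 147407/\allowbreak CommentatMathUnivCarolRetro\_59-2018-3\_12.pdf}

\end{thebibliography}
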